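# Flip graphs of pseudo-triangulations whose diameter has order $n\log n$

## 1. Triangulations of a convex polygon

Take $n\ge 3$ points in convex position and consider the triangulations of the convex polygon they span. A flip removes a diagonal $pq$, which lies in two triangles $apq$ and $pqr$, and inserts the other diagonal $ar$ of the convex quadrilateral $aprq$. How many flips can be needed to get from one triangulation to another?

**Proposition 1.** Any two triangulations of a convex $n$-gon are joined by at most $2(n-3)$ flips.

**Proof.** Fix a vertex $a$. Suppose a triangulation $T$ is not the fan in which $a$ is joined to all other vertices. List the neighbors of $a$ in angular order. For consecutive neighbors $p,q$ the triangle $apq$ is a face. If every such $pq$ were a side of the polygon, then $a$ would be adjacent to all vertices. So some such $pq$ is a diagonal. Let $pqr$ be the triangle on its other side. The quadrilateral $aprq$ is convex, because all points are in convex position, and flipping $pq$ to $ar$ adds one edge at $a$ and removes none there. After at most $n-3$ such flips we reach the fan. Doing this from both triangulations, and reversing one of the two sequences, gives the bound. $\square$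

So in convex position a linear number of flips is enough. The proof has a simple engine: there is a fixed target, and every flip gains an edge of the target forever. What changes when points may lie inside the convex hull? The edge that replaces a removed edge is then dictated by the geometry around it, and nothing guarantees that it belongs to the target. To ask the question precisely we need the right objects.

## 2. Pseudo-triangulations and three kinds of flips

Throughout, $S$ is a set of $n\ge 3$ points in the plane in general position: no three are collinear. A vertex of a simple polygon is *convex* if its interior angle is less than $\pi$, and *reflex* if it is larger than $\pi$. The interior angles $\alpha$ of a simple polygon satisfy $\sum(\pi-\alpha)=2\pi$, and each term is less than $\pi$, so at least three vertices are convex.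

**Definition (pseudo-triangle, pseudo-triangulation).** A pseudo-triangle is a simple polygon with exactly three convex vertices, its *corners*. A pseudo-triangulation of $S$ is a plane straight-line graph on $S$ that contains all convex hull edges and whose bounded faces are pseudo-triangles. Equivalently, it is a partition of the convex hull of $S$ into pseudo-triangles whose vertex set is exactly $S$.

For example, the dart with vertices $(0,0),(4.5,-3),(2,0.1),(4,3)$ in this order is a pseudo-triangle: the vertex $(2,0.1)$ is reflex and the other three are convex. We do not require pointedness, a condition on vertices to be defined in Section 12.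

**Definition (flip).** A flip of a pseudo-triangulation is one of the following.

1. An edge insertion: one edge is added and the result is again a pseudo-triangulation of $S$.
2. An edge removal: one edge is removed and the result is again a pseudo-triangulation of $S$.
3. An exchanging flip: an edge $e$ is removed and another edge $e'$ is inserted. Here the union of the two pseudo-triangles adjacent to $e$ is a pseudo-quadrilateral, that is, a polygon with exactly four convex vertices. It may be degenerate, its boundary traversing an edge twice. Both $e$ and $e'$ are diagonals that split it into two pseudo-triangles.

The *flip graph* $\mathcal P_S$ has the pseudo-triangulations of $S$ as vertices, and two of them are adjacent if a single flip leads from one to the other. The inverse of a flip is a flip.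

**Convex position.** A simple polygon whose vertices are in convex position is convex if it is a face here, so a pseudo-triangle is a triangle. All triangulations of a convex $n$-gon have $2n-3$ edges, so only exchanging flips occur, and they are the diagonal flips of Section 1. Proposition 1 says $\operatorname{diam}\mathcal P_S\le 2n-6$.

**Four points, one inside.** Let $p$ lie inside the triangle $abc$. The hull edges are forced, and $p$ must be joined to at least two of $a,b,c$. Joining $p$ to all three gives a triangulation. Joining it only to $a,b$ gives the triangle $pab$ and the dart $apbc$, which is reflex at $p$; similarly for the other two pairs. So there are four pseudo-triangulations. The triangulation is obtained from each other one by inserting an edge. From $\{pa,pb\}$ we may remove $pa$: what remains is the triangle $abc$ with the edge $pb$ dangling into it. Walking around its boundary we meet convex angles at $a$, at $c$, and twice at $b$ (on the two sides of $pb$), and one angle $2\pi$ at $p$. This is a degenerate pseudo-quadrilateral, and inserting $pc$ completes an exchanging flip to $\{pb,pc\}$. Hence $\mathcal P_S$ is the complete graph on four vertices and has diameter $1$.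

The question concerns the diameter of $\mathcal P_S$ as a function of $n$, maximized over all sets $S$ of $n$ points in general position.

**Conjecture 2.** The diameter of $\mathcal P_S$ is $o(n\log n)$.

The conjecture is false.

**Theorem 1.** For every $n\ge 10$ there is a set $S$ of $n$ points in general position with
$$\operatorname{diam}\mathcal P_S\ \ge\ \frac{(n-2)\,(\log_2(n-2)-4)}{208}=\Omega(n\log n).$$

Three further results will follow: the same bound for much more general decompositions and moves (Theorem 2), for the pointed flip graph (Theorem 3), and a matching upper bound $O(n\log n)$ (Theorem 4).

## 3. Why counting edges stops at linear order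

A lower bound on a distance in a graph usually comes from a potential: a function $\Phi$ on the vertices that drops by at most $C$ along each edge. Then the distance from $T_1$ to $T_2$ is at least $(\Phi(T_1)-\Phi(T_2))/C$.

The first potential one tries is the number of edges that $T$ shares with $T_1$. A flip removes at most one edge, so $C=1$. But a plane graph has at most $3n-6$ edges, so no bound beyond $3n-6$ can come out. The same holds for every count in which an edge is worth a bounded amount.

To reach $n\log n$, an edge must be worth about $\log n$ on average, and yet the removal of one edge must cost only a constant. These demands pull in opposite directions. We will measure a graph at about $\log n$ scales at once, so that one edge works at many scales. When it is removed, its neighbor in the adjacent face takes over its work at all scales but a bounded number. That the number is bounded comes from the three corners of a pseudo-triangle.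

## 4. A bit-reversal point set with widely spaced abscissae

Let $n\ge10$, $L=\lfloor\log_2(n-2)\rfloor$ and $K=2^{L+4}$. Then $L\ge3$ and $2^L\le n-2<2^{L+1}$.

**The points.** The set $S$ has three parts.

* $S_0$ has one point for each word $s=s_1\cdots s_L\in\{0,1\}^L$, at $x(s)=\sum_i s_iK^{L-i}$ and $y(s)=\sum_i s_i2^{i-1}$.
* $Z$ has $n-1-2^L\ge1$ points with $x>K^{L+1}$ and $y\in[0,2^L]$. Fix one point $b\in Z$. Put $S'=S_0\cup Z$ and let $X$ be the largest abscissa in $S'$.
* $d$ is one point with $x_d\in[-1,0)$ and $y_d>(2^L+2)(X+1)$.

So $S=S'\cup\{d\}$ has $n$ points. The first letter is the most significant for $x$ and the least significant for $y$. Hence the left-to-right order of $S_0$ is lexicographic, while the heights are the distinct integers $0,\dots,2^L-1$ in bit-reversed order. For $L=3$ the heights from left to right are $0,4,2,6,1,5,3,7$. The base $K$ is so large that long edges inside $S'$ are nearly horizontal; this is made precise in (2).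

The points of $Z$, and then $d$, are chosen one at a time, avoiding the finitely many lines through two earlier points and the vertical lines through earlier points. So no edge is vertical, and $S$ is in general position once $S_0$ is.

**Nodes.** For a word $\tau$ of length $k$, $0\le k\le L-1$, the *node* $N$ of depth $k$ with prefix $\tau$ is the set of points of $S_0$ whose word starts with $\tau$. Its *children* are $N_0$ (prefix $\tau0$) and $N_1$ (prefix $\tau1$). Put $\lambda_N=\max x(N_0)$ and $\rho_N=\min x(N_1)$; the interval $(\lambda_N,\rho_N)$ is the *gap* of $N$. By the lexicographic order, no point of $S$ has its abscissa in the gap, and the points of $S$ with abscissa in $[\min x(N_i),\max x(N_i)]$ are exactly those of $N_i$. For distinct $w,w'\in S_0$ let $\operatorname{lca}(w,w')$ be the unique node with one of them in each child; its prefix is the longest common prefix.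

Both children of $N$ have width $\omega_N=\sum_{i\ge k+2}K^{L-i}$. If $k=L-1$ this is $0$. Otherwise $\omega_N\le 2K^{L-k-2}$. The gap goes from $\tau01\cdots1$ to $\tau10\cdots0$, so $\rho_N-\lambda_N=K^{L-k-1}-\omega_N$. If $k=L-1$ this equals $1$. If $k\le L-2$ it is at least $(K-2)K^{L-k-2}\ge\frac{K-2}{2}\omega_N$. Hence always
$$\rho_N-\lambda_N\ \ge\ (2^{L+3}-1)\,\omega_N,\qquad \rho_N-\lambda_N\ge1. \tag{1}$$
Let $W=\sum_{i\ge1}K^{L-i}\le2K^{L-1}$ be the width of $S_0$. The horizontal distance from $S_0$ to $Z$ is at least $K^{L+1}-W\ge(\frac{K^2}{2}-1)W\ge(2^{L+3}-1)W$.

An edge (a segment between two points of $S$) **spans** $N$ if its $x$-extent contains $[\lambda_N,\rho_N]$. Write $f(x)$ for the height of $f$ at abscissa $x$, and $l_N(f)=f(\lambda_N)$, $r_N(f)=f(\rho_N)$.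

**Flatness.**
$$f \text{ joins two points of } S' \text{ and spans } N\ \Rightarrow\ |\mathrm{slope}(f)|\,\omega_N<\tfrac14;\qquad f\text{ joins }S_0\text{ to }Z\ \Rightarrow\ |\mathrm{slope}(f)|\,W<\tfrac14. \tag{2}$$
Heights in $S'$ differ by at most $2^L$, so in the first case $|\mathrm{slope}(f)|\le2^L/(\rho_N-\lambda_N)$. By (1) the product is at most $2^L/(2^{L+3}-1)<\frac14$ (and it is $0$ if $\omega_N=0$). The second case is the same with the distance from $S_0$ to $Z$.

**General position of $S_0$.** Given three points of $S_0$, let $N$ be the node of their longest common prefix. Two of them, $u,v$, lie in one child and the third, $w$, in the other. So $\omega_N>0$, and by (2) $|\mathrm{slope}(uw)|<\frac1{4\omega_N}<\frac1{\omega_N}\le|\mathrm{slope}(uv)|$, as $|y_u-y_v|\ge1$ and $|x_u-x_v|\le\omega_N$. The points are not collinear.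

**Edges at $d$.**
$$\text{An edge } dv \text{ has negative slope, and if it spans } N \text{ its height at } \lambda_N \text{ exceeds } 2^L+1. \tag{3}$$
The slope is negative because $x_d<x_v$ and $y_d>2^L\ge y_v$. If $dv$ spans $N$, then $x_v-\lambda_N\ge\rho_N-\lambda_N\ge1$. With $\theta=(x_v-\lambda_N)/(x_v-x_d)\ge1/(X+1)$ the height at $\lambda_N$ is $\theta y_d+(1-\theta)y_v\ge\theta y_d>2^L+2$.

**Order over a gap.**
$$\text{Of two edges of a plane graph that span } N, \text{ one is at most the other on all of } [\lambda_N,\rho_N]. \tag{4}$$
The difference of the heights is affine on this interval. If it had opposite strict signs at the two ends, it would vanish in the gap, and the relative interiors of the edges would meet.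

## 5. Windows and packings at one node

We now define what is measured at a node: how many edges pass through its gap at essentially different heights.

Let $N$ have depth $k$. The heights of its points are $c+2^km$ with $0\le m<2^{L-k}$, where $c$ depends on the prefix, and the parity of $m$ is the letter $s_{k+1}$. So going up through $N$ we alternate between $N_0$ ($m$ even) and $N_1$ ($m$ odd).

**Definition (window).** Let $M_N=2^{L-k-1}-1$. For $1\le j\le M_N$ let $p_j\in N_1$ be the point with $m=2j-1$ and $q_j\in N_0$ the point with $m=2j$. The pair $B_j=(q_j,p_j)$ is a window of $N$.

Thus $y_{p_1}<y_{q_1}<y_{p_2}<y_{q_2}<\cdots$ with steps $2^k\ge1$.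

**Definition (service).** An edge $f$ serves the window $(q,p)$ of $N$ if it spans $N$ and
$$l_N(f)\le y_q+\tfrac12,\qquad r_N(f)\ge y_p-\tfrac12.$$

Since $y_q\le2^L-1$, (3) shows that edges at $d$ serve nothing.

**Definition (packing, potential).** Let $G$ be a plane straight-line graph on $S$. A window is alive in $G$ if some edge of $G$ serves it. A packing at $N$ is a set of alive windows of $N$, no two of which are served by a common edge of $G$. Let $\nu_N(G)$ be the maximum size of a packing at $N$, and $\Phi(G)=\sum_N\nu_N(G)$.

**Example, $L=3$.** At the root the left heights are $0,4,2,6$ and the right heights $1,5,3,7$. There are three windows, with $(y_q,y_p)=(2,1),(4,3),(6,5)$. The node with prefix $0$ has heights $0,4$ on the left and $2,6$ on the right, and one window $(4,2)$. The node with prefix $1$ has the window $(5,3)$. Nodes of depth $2$ have no window.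

Why packings, and not simply the number of alive windows? Consider the edge $f$ from $0^L$ to $1^L$. At the root $N$, by (2), $l_N(f)<\frac14$ and $r_N(f)>2^L-1-\frac14$, so $f$ serves all $2^{L-1}-1$ windows of the root. If it is the only edge of a plane graph, its removal changes the number of alive windows from $2^{L-1}-1$ to $0$. A packing contains at most one window served by $f$.

**Lemma 1 (one node).** Let $G$ be a plane straight-line graph on $S$ and $N$ a node.

(a) If $e$ is an edge of $G$, then $\nu_N(G-e)\ge\nu_N(G)-1$. If all windows of $N$ alive in $G$ are alive in $G-e$, then $\nu_N(G-e)\ge\nu_N(G)$.

(b) If $G+e'$ is plane, then $\nu_N(G+e')\ge\nu_N(G)-1$. If $e'$ serves at most one window of $N$, then $\nu_N(G+e')\ge\nu_N(G)$.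

**Proof.** (a) A maximum packing of $G$ contains at most one window served by $e$. Delete it if it exists. The other windows are served by edges other than $e$, so they are alive in $G-e$, and no two share a serving edge. For the second claim, a packing of $G$ all of whose windows stay alive is a packing of $G-e$.

(b) All alive windows stay alive. If $e'$ serves at most one window of $N$, no two windows of a packing acquire a common serving edge, which gives the second claim. For the first, let $\mathcal W$ be a maximum packing of $G$. We show that $e'$ serves at most two members of $\mathcal W$; deleting one of them leaves a packing of $G+e'$.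

Suppose $e'$ serves three members. Each of them is served by an edge of $G$, which by (4) lies below or above $e'$ on $[\lambda_N,\rho_N]$. Two of the three edges lie on the same side. Call the windows $B=(q,p)$, $B'=(q',p')$ and the edges $f,f'$, named so that $f\le f'$ on $[\lambda_N,\rho_N]$, again by (4).

If both lie below $e'$, then $l_N(f')\le l_N(e')\le y_q+\frac12$ because $e'$ serves $B$, and $r_N(f')\ge r_N(f)\ge y_p-\frac12$ because $f$ serves $B$. So $f'$ serves both $B$ and $B'$. If both lie above $e'$, then $l_N(f)\le l_N(f')\le y_{q'}+\frac12$ because $f'$ serves $B'$, and $r_N(f)\ge r_N(e')\ge y_{p'}-\frac12$ because $e'$ serves $B'$. So $f$ serves both $B$ and $B'$. Either way $\mathcal W$ is not a packing, a contradiction. $\square$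

## 6. Two stars

This section exhibits two graphs between which $\Phi$ differs by about $\frac14 n\log_2 n$. In the first, many nearly horizontal edges leave for $b$ at different heights. In the second, the edges from $d$ press everything down.

**Lemma 2.** Let $G_1,G_2$ be plane straight-line graphs on $S$ such that $G_1$ contains all edges $cb$ and $G_2$ contains all edges $dc$, $c\in S_0$. If $N$ has depth $k\le L-2$, then $\nu_N(G_1)\ge2^{L-k-2}$ and $\nu_N(G_2)\le1$. If $k=L-1$, then $\nu_N(G_2)=0$.

**Proof for $G_1$.** The edge $q_jb$ spans $N$. By the second part of (2), over $[\lambda_N,\rho_N]$ its height differs from $y_{q_j}$ by less than $\frac14$. As $y_{q_j}>y_{p_j}$, it serves $B_j$. So all windows are alive. We claim that the windows with odd index form a packing. Suppose $f$ serves $B_j$ and $B_{j'}$ with $j'\ge j+2$, and let $h=q_{j+1}b$. Then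
$$l_N(f)\le y_{q_j}+\tfrac12<y_{q_{j+1}}-\tfrac14<l_N(h),\qquad r_N(f)\ge y_{p_{j+2}}-\tfrac12\ge y_{q_{j+1}}+\tfrac12>r_N(h),$$
contradicting (4). The number of odd indices in $1,\dots,2^{L-k-1}-1$ is $2^{L-k-2}$.

**Proof for $G_2$.** If $k=L-1$ there are no windows. Let $k\le L-2$. The point of $N_1$ at abscissa $\rho_N$ is the word $\tau10\cdots0$, which has $m=1$, so it is $p_1$. Let $f\in G_2$ serve $B_j$. Then $l_N(f)\le y_{q_j}+\frac12<2^L+1$, so by (3) $f$ is strictly below the edge $dp_1$ at $\lambda_N$. At $\rho_N$ the edge $dp_1$ has height $y_{p_1}$. By (4), $r_N(f)\le y_{p_1}$. With $r_N(f)\ge y_{p_j}-\frac12$ this forces $j=1$. Only $B_1$ can be alive. $\square$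

There are $2^k$ nodes of depth $k$, so
$$\Phi(G_1)\ge\sum_{k=0}^{L-2}2^k\,2^{L-k-2}=(L-1)2^{L-2},\qquad \Phi(G_2)\le\sum_{k=0}^{L-2}2^k<2^{L-1},$$
$$\Phi(G_1)-\Phi(G_2)\ \ge\ (L-3)\,2^{L-2}. \tag{5}$$

Each star is plane, and every plane straight-line graph on $S$ extends to a triangulation of $S$, which is a pseudo-triangulation. So there are triangulations $T_1\supseteq\{cb\}$ and $T_2\supseteq\{dc\}$ to which (5) applies.

Using the root alone we already get a linear bound with no further work. A flip removes at most one edge and then inserts at most one, so by Lemma 1 it lowers $\nu_{\mathrm{root}}$ by at most $2$. Hence the distance from $T_1$ to $T_2$ is at least $\frac12(2^{L-2}-1)$. To gain the logarithm we must use all nodes and still lose only a constant per flip.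

## 7. One edge can serve windows at linearly many nodes

Lemma 1 bounds the loss at each node by a constant. Adding this over all nodes is useless if one edge matters at too many of them, and that can happen.

Let $L\ge4$ and $u=01^{L-2}0$, so $y_u=2^{L-1}-2$. Consider the single edge $f=ub$. Let $2\le k\le L-2$ and let $N$ be a node of depth $k$ whose prefix starts with $1$. It lies to the right of $u$, so $f$ spans $N$, and by (2) its height over the gap is within $\frac14$ of $y_u$. Here $c=y_u$-offset of the prefix is an odd number in $[1,2^k-1]$, in the notation $c+2^km$ for the heights of $N$. Suppose $c\le2^k-3$. Since $2<2+c<2^k$, we have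
$$2^k(2^{L-1-k}-1)\ <\ y_u-c=2^{L-1}-(2+c)\ <\ 2^k\,2^{L-1-k}.$$
So $y_u$ lies strictly between the heights of $N$ with $m=2^{L-1-k}-1$, which is odd, and $m=2^{L-1-k}$, which is even and at most $2^{L-k}-2$. These two points form a window, and $f$ serves it. There are $2^{k-1}-1$ choices of $c$, so $f$ serves windows at no fewer than
$$\sum_{k=2}^{L-2}(2^{k-1}-1)=2^{L-2}-L+1$$
nodes. Removing $f$ from the plane graph whose only edge is $f$ lowers $\Phi$ by at least this much. For arbitrary plane graphs, $\Phi$ is therefore hopeless.

So the shape of the faces must enter. In a pseudo-triangulation, let $e$ serve a window $(q,p)$ of $N$ and look up from $e$ over the gap. The first edge we see is at least as high as $e$ at $\rho_N$, so the condition on the right is inherited. The condition on the left, $l_N\le y_q+\frac12$, could fail, since the edge we see may be far up. But $q$ is above $e$. As we walk left from the gap toward $q$, the ceiling must come down to $q$ or below it. If it does so without a jump and turns in the right direction, flatness finishes the argument. A jump or a wrong turn is caused by a vertex of one of few kinds on the face above $e$. The next three sections carry this out.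

## 8. Edges that are flat over a node

This section determines which window an edge can serve, outside one exceptional node.

**Definition (climbing).** Let $f=uv$, $x_u<x_v$, join points of $S'$ and span $N$. It is climbing at $N$ if $u\in N_0$ and $v\in N_1$.

This happens for at most one node, namely $\operatorname{lca}(u,v)$, and for none if $v\in Z$. The edge $0^L1^L$ of Section 5 is climbing at the root.

**Lemma 3.** Suppose $f=uv$ as above spans $N$ and is not climbing at $N$. Then some endpoint $t\in S_0$ of $f$ satisfies $|f(x)-y_t|<\frac14$ for all $x\in[\min x(N),\max x(N)]\cap[x_u,x_v]$, and the other endpoint is not in $N$. Moreover one of the following holds: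

* (P) $u,v\notin N$;
* (L) $t=u\in N_0$;
* (R) $t=v\in N_1$.

**Proof.** Since $x_u\le\lambda_N$, we have $u\in S_0$. If $v\in Z$, take $t=u$. Both $x$ and $x_u$ lie in the $x$-range of $S_0$, so the estimate follows from the second part of (2). Clearly $v\notin N$. If $u\in N$, then $u\in N_0$ because $x_u\le\lambda_N$, which is (L). Otherwise (P) holds.

Now let $v\in S_0$ and $A=\operatorname{lca}(u,v)$, so $u\in A_0$, $v\in A_1$, and $f$ spans $A$. The points of $N$ at $\lambda_N$ and $\rho_N$ have abscissae in $[x_u,x_v]$, so they lie in $A$. They lie in different children of $N$. Two nodes are nested or disjoint, and $A\subsetneq N$ would put $A$ into one child of $N$; so $N\subseteq A$. If $N=A$, then $f$ is climbing at $N$, which is excluded.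

If $N\subseteq A_0$, take $t=u$. For $x$ in the range of $N$, both $x$ and $x_u$ lie in the range of $A_0$, so $|x-x_u|\le\omega_A$ and (2) for $A$ gives the estimate. Also $v\in A_1$, so $v\notin N$. If $u\in N$ then $u\in N_0$ because $x_u\le\lambda_N$, and (L) holds; otherwise (P). If $N\subseteq A_1$, take $t=v$. Then $|x-x_v|\le\omega_A$ gives the estimate, $u\notin N$, and if $v\in N$ then $v\in N_1$ because $x_v\ge\rho_N$, which is (R); otherwise (P). $\square$

**Lemma 4.** An edge $f$ as in Lemma 3 serves at most one window of $N$. Suppose it serves $(q,p)$. Then $y_p<y_t<y_q$ in case (P), $q=u$ in case (L), and $p=v$ in case (R). In cases (P) and (R), $x_u<x_q<x_v$ and $q$ lies strictly above $f$. In cases (P) and (L), $x_u<x_p<x_v$ and $p$ lies strictly below $f$.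

**Proof.** Service and Lemma 3 give $y_t<y_q+\frac34$ and $y_t>y_p-\frac34$. Heights in $S_0$ are integers, so $y_p\le y_t\le y_q$. The intervals $[y_p,y_q]$ of different windows of $N$ are disjoint, so the window is unique.

In case (P), $t\notin N$, and heights in $S_0$ are distinct, so both inequalities are strict. In case (L), $t=u\in N_0$. Since $p,q$ are consecutive in the height order of $N$, $t$ is $p$ or $q$, and $p\in N_1$, so $t=q$. In case (R), likewise $t=v\in N_1$ is $p$.

In cases (P) and (R), $u\notin N$ and $x_u\le\lambda_N$, so $x_u<\min x(N)\le x_q\le\lambda_N<x_v$. Moreover $y_t\le y_q-1$, by strictness in (P) and because $y_t=y_p$ in (R). Hence $f(x_q)<y_t+\frac14<y_q$. In cases (P) and (L), $v\notin N$ and $x_v\ge\rho_N$, so $x_u\le\lambda_N<x_p\le\max x(N)<x_v$. Moreover $y_t\ge y_p+1$, by strictness in (P) and because $y_t=y_q$ in (L). Hence $f(x_p)>y_t-\frac14>y_p$. $\square$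

## 9. Special vertices and the edge that takes over

We now make the upward look of Section 7 precise. Since nothing but the number of convex vertices matters, we allow more general faces.

**Definition ($c$-decomposition).** Let $c\ge3$. A $c$-decomposition of $S$ is a plane straight-line graph on $S$ that contains all hull edges and whose bounded faces are simple polygons with at most $c$ convex vertices.

The $3$-decompositions are exactly the pseudo-triangulations.

**Definition (special vertex).** A vertex of a simple polygon $F$ with no vertical edge is special if it is convex, or if it is reflex and both its edges on $F$ go to the same side, left or right.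

In the dart of Section 2 all four vertices are special: at the reflex vertex $(2,0.1)$ both edges go right.

**Lemma 5.** A simple polygon with no vertical edge, no angle equal to $\pi$ and at most $c$ convex vertices has at most $2c-2$ special vertices. A pseudo-triangle has at most $4$.

**Proof.** Traverse the boundary counterclockwise. The direction of the edge makes one net positive turn, so it passes each of the two vertical directions once, counted with sign; the net number of passages is $2$. At a vertex the direction turns by less than $\pi$, positively if the vertex is convex and negatively if it is reflex. It passes a vertical direction, and then exactly one, if and only if the direction changes between leftward and rightward, that is, if both edges at the vertex go to the same side. Call such vertices extremal. Then the number of convex extremal vertices minus the number of reflex extremal vertices is $2$. So at most $c-2$ reflex vertices are extremal, and there are at most $c+(c-2)$ special vertices. $\square$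

**Lemma 6 (takeover).** Let $T$ be a $c$-decomposition of $S$. Let $e=uv$, $x_u<x_v$, be a non-hull edge of $T$ between points of $S'$ that spans $N$. Let $F^+,F^-$ be the faces directly above and below $e$.

(a) Let $q\in N_0$ with $x_u<x_q$ lie strictly above $e$. If $F^+$ has no special vertex in $N_0$, then some edge $f\ne e$ of $T$ spans $N$, lies above $e$ over the gap of $N$, and has $l_N(f)\le y_q+\frac14$.

(b) Let $p\in N_1$ with $x_p<x_v$ lie strictly below $e$. If $F^-$ has no special vertex in $N_1$, then some edge $f\ne e$ of $T$ spans $N$, lies below $e$ over the gap of $N$, and has $r_N(f)\ge y_p-\frac14$.

**Proof of (a).** *The ceiling function.* Since $e$ is not a hull edge, $F^+$ is bounded. For $x\in(x_u,x_v)$ let $g(x)$ be the height of the first point of $T$ strictly above $e$ on the vertical line at $x$. It exists: just above an interior point of $e$ there is no point of $T$, the union of the edges is closed, and a point of $T$ must occur because $F^+$ is bounded. The open vertical segment from $e(x)$ to $g(x)$ lies in $F^+$.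

Fix $x_1\in(\lambda_N,\rho_N)$. Then $[x_q,x_1]\subset(x_u,x_v)$, and all points of $S$ with abscissa in $[x_q,x_1]$ lie in $N_0$.

*Claim: $g$ is continuous and convex on $[x_q,x_1]$.* Let $x_0$ be in this interval. Suppose first that $(x_0,g(x_0))$ is not a vertex. Then it is interior to a single edge $h$. Near this point $T$ consists of $h$ only, near $(x_0,e(x_0))$ it consists of $e$ only, and the compact part of the vertical segment in between has a neighborhood free of $T$. Hence $g=h$ near $x_0$.

Suppose now that $z=(x_0,g(x_0))$ is a vertex. Then $z\in N_0$, it lies on $\partial F^+$, and the angle of the polygon $F^+$ at $z$ contains the downward direction. By hypothesis $z$ is not special. So this angle is reflex, and it is bounded by one edge $f_1$ going left and one edge $f_2$ going right. The sector below $f_1$ and $f_2$ near $z$ lies in $F^+$, so $g$ equals $f_1$ just left of $x_0$ and $f_2$ just right of it. So $g$ is continuous at $x_0$. As the angle below is larger than $\pi$, $\mathrm{slope}(f_2)>\mathrm{slope}(f_1)$. Thus $g$ is continuous and piecewise linear with increasing slopes at its finitely many breaks, which is the claim.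

*The edge over the gap.* There are no vertices over the gap, so there $g$ is locally, hence globally, one edge $f\ne e$. It spans $N$ and lies above $e$ over the gap. By continuity $g(\lambda_N)=l_N(f)$. Let $\sigma=\mathrm{slope}(f)$. By convexity, slopes of $g$ on $[x_q,\lambda_N]$ are at most $\sigma$. Since $q$ is a point of $T$ above $e$, $g(x_q)\le y_q$. Therefore
$$l_N(f)=g(\lambda_N)\le g(x_q)+\sigma(\lambda_N-x_q)\le y_q+\sigma(\lambda_N-x_q).$$
Here $0\le\lambda_N-x_q\le\omega_N$. If $f$ avoids $d$, the last term is less than $\frac14$ by (2). If $f$ is incident to $d$, then $\sigma<0$ by (3).

**Proof of (b).** Let $g^-(x)$ be the height of the first point of $T$ strictly below $e$ at $x$. It exists because $F^-$ is bounded. Fix $x_1$ in the gap. The points of $S$ with abscissa in $[x_1,x_p]\subset(x_u,x_v)$ lie in $N_1$. At a vertex $z$ on the graph of $g^-$ over this interval the angle of $F^-$ contains the upward direction. Since $z$ is not special, the angle is reflex, with one edge $f_1$ to the left and one edge $f_2$ to the right. So $g^-$ is continuous there, and now $\mathrm{slope}(f_2)<\mathrm{slope}(f_1)$. Away from vertices $g^-$ is locally one edge, as before. So $g^-$ is continuous and concave on $[x_1,x_p]$. Over the gap it is one edge $f\ne e$ that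 spans $N$ and lies below $e$ there, with $g^-(\rho_N)=r_N(f)$ and slope $\sigma$, say. By concavity slopes on $[\rho_N,x_p]$ are at most $\sigma$, and $g^-(x_p)\ge y_p$, so
$$r_N(f)\ge g^-(x_p)-\sigma(x_p-\rho_N)\ge y_p-\sigma(x_p-\rho_N)\ge y_p-\tfrac14,$$
by (2) if $f$ avoids $d$, since $x_p-\rho_N\le\omega_N$, and because $\sigma<0$ if $f$ is incident to $d$. $\square$

## 10. One flip lowers the potential by at most 26

**Lemma 7 (removal).** If $e$ is a non-hull edge of a $c$-decomposition $T$ of $S$, then $\Phi(T-e)\ge\Phi(T)-(2c-1)^2$. For a pseudo-triangulation the loss is at most $25$.

**Proof.** *Step 1: where a loss can occur.* If $e$ is incident to $d$, it serves nothing, and no $\nu_N$ changes. Otherwise let $e=uv$ with $x_u<x_v$ and $u,v\in S'$. Nodes not spanned by $e$ are unaffected. At the at most one node where $e$ is climbing, the loss is at most $1$ by Lemma 1(a). Let $N$ be any other node spanned by $e$. By Lemma 1(a) the loss is at most $1$, and it is $0$ unless some window $(q,p)$ of $N$ dies, meaning that $e$ serves it and no edge of $T-e$ does. We count the nodes where this happens.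

*Step 2: a dying window forces special vertices.* In case (P) or (R), Lemma 4 says that $q$ is strictly above $e$ and $x_u<x_q$. If $F^+$ had no special vertex in $N_0$, the edge $f$ of Lemma 6(a) would satisfy $l_N(f)\le y_q+\frac14$ and $r_N(f)\ge r_N(e)\ge y_p-\frac12$. So $f\ne e$ would serve $(q,p)$, a contradiction. Hence $F^+$ has a special vertex $w\in N_0$.

In case (P) or (L), $p$ is strictly below $e$ and $x_p<x_v$. If $F^-$ had no special vertex in $N_1$, the edge $f$ of Lemma 6(b) would satisfy $r_N(f)\ge y_p-\frac14$ and $l_N(f)\le l_N(e)\le y_q+\frac12$, and would serve $(q,p)$. Hence $F^-$ has a special vertex $w'\in N_1$.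

*Step 3: the node is determined by these vertices.* Let $h=2c-2$, the bound of Lemma 5. In case (P), $N=\operatorname{lca}(w,w')$, so at most $h^2$ nodes are possible. In case (L), $u\in N_0$, so $N=\operatorname{lca}(u,w')$, at most $h$ nodes. In case (R), $v\in N_1$, so $N=\operatorname{lca}(w,v)$, at most $h$ nodes. With the climbing node the total loss is at most $h^2+2h+1=(2c-1)^2$, which is $25$ for $c=3$. $\square$

**Lemma 8 (insertion).** If $G$ and $G+e'$ are plane straight-line graphs on $S$, then $\Phi(G+e')\ge\Phi(G)-1$.

**Proof.** If $e'$ is incident to $d$, or does not span $N$, it serves no window of $N$. If it joins points of $S'$ and spans $N$ without climbing there, it serves at most one window of $N$ by Lemma 4. In all these cases $\nu_N$ does not decrease, by Lemma 1(b). At the at most one node where $e'$ is climbing, the loss is at most $1$ by Lemma 1(b). $\square$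

A flip is a removal, an insertion, or a removal followed by an insertion. The removed edge is never a hull edge, because the result contains all hull edges. After the removal the graph need not be a pseudo-triangulation, but it is plane, and Lemma 8 asks for no more. So every flip lowers $\Phi$ by at most $25+1=26$.

## 11. The lower bound for pseudo-triangulations and beyond

**Proof of Theorem 1.** Let $S$ be the set of Section 4 and $T_1,T_2$ the triangulations of Section 6. A path in $\mathcal P_S$ from $T_1$ to $T_2$ has at least $(\Phi(T_1)-\Phi(T_2))/26$ flips, so by (5)
$$\operatorname{diam}\mathcal P_S\ \ge\ \frac{\Phi(T_1)-\Phi(T_2)}{26}\ \ge\ \frac{(L-3)2^{L-2}}{26}\ \ge\ \frac{(n-2)(\log_2(n-2)-4)}{208}.$$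
For the last step use $2^{L-2}>(n-2)/8$ and $L-3>\log_2(n-2)-4$. If the right-hand side is negative there is nothing to show. In particular the diameter is not $o(n\log n)$, and Conjecture 2 is disproved. $\square$

**Theorem 2 (more general decompositions and moves).** Fix $c\ge3$. Consider the plane straight-line graphs on $S$ that contain all hull edges and whose bounded faces are simple polygons with at most $c$ convex vertices. Allow any move between two such graphs that deletes at most one edge and inserts at most one edge, anywhere. For the sets $S$ above, some two triangulations are at distance at least
$$\frac{(L-3)2^{L-2}}{(2c-2)^2+2(2c-2)+2}=\Omega\!\left(\frac{n\log n}{c^2}\right).$$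

**Proof.** These graphs are the $c$-decompositions, and the triangulations $T_1,T_2$ are among them. Carry out the deletion of a move first. Unless the deleted edge is reinserted, in which case nothing changes, it is not a hull edge, because the result contains all hull edges. By Lemma 7 the deletion lowers $\Phi$ by at most $(2c-1)^2=(2c-2)^2+2(2c-2)+1$. The intermediate graph and the result are plane, so by Lemma 8 the insertion lowers $\Phi$ by at most $1$. Now divide (5) by the sum. $\square$

## 12. Pointed pseudo-triangulations

**Definition (pointed).** A vertex of a plane straight-line graph is pointed if one of the angles at it is larger than $\pi$; a vertex of degree at most $1$ is pointed. A graph is pointed if all its vertices are.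

In the example with four points, the three pseudo-triangulations in which $p$ has degree $2$ are pointed. In the triangulation, $p$ is not pointed.

**Theorem 3 (pointed case).** The lower bound of Theorem 1 also holds for the flip graph of pointed pseudo-triangulations of $S$ under exchanging flips.

**Proof.** The stars $\{cb\}_{c\in S_0}$ and $\{dc\}_{c\in S_0}$ are pointed. The vertices other than the center have degree at most $1$. All edges at $b$ go left and all edges at $d$ go right, so each center has an angle larger than $\pi$. Every pointed plane graph extends to a pointed pseudo-triangulation (Streinu, *Discrete Comput. Geom.* 34 (2005); see also the survey of Rote, Santos and Streinu, *Pseudo-triangulations*, 2008). Let $T_1,T_2$ be such extensions of the two stars. Lemma 2 uses only that the graphs are plane and contain the stars, so (5) holds. By Section 10 every exchanging flip lowers $\Phi$ by at most $26$. The computation in the proof of Theorem 1 applies. $\square$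

## 13. A matching upper bound

**Theorem 4 (tightness).** The maximum of $\operatorname{diam}\mathcal P_S$ over $n$-point sets is $\Theta(n\log n)$, and the same holds for the pointed flip graph.

The lower bounds are Theorems 1 and 3. For the pointed graph the upper bound is the theorem of Bereg (*Transforming pseudo-triangulations*, Inform. Process. Lett. 90 (2004) 141–145): its diameter is $O(n\log n)$. It remains to bring an arbitrary pseudo-triangulation to a pointed one by $O(n\log n)$ flips. We take a non-pointed vertex and strip edges off it, using the edge count of Lemma 9 to track progress. Each stripped edge must either be removable outright or be exchangeable for an edge that does not return to the vertex. Now $S$ is any set of $n$ points in general position.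

**Lemma 9 (edge count).** A pseudo-triangulation $T$ of $S$ with $k$ non-pointed vertices has $2n-3+k$ edges.

**Proof.** All face boundaries of $T$ are connected, so $T$ is connected. If it has $E$ edges and $\phi$ bounded faces, Euler's formula gives $n-E+\phi=1$. There are $2E$ angles in all. A pointed vertex has exactly one angle larger than $\pi$, a non-pointed vertex has none, and no angle equals $\pi$. So $2E-(n-k)$ angles are less than $\pi$. The angles of the unbounded face are all larger than $\pi$, and each bounded face has three angles less than $\pi$. So $3\phi=2E-n+k$. Substituting $\phi=1-n+E$ gives $E=2n-3+k$. $\square$

**Polygonal discs.** Since pseudo-quadrilaterals may be degenerate, we need a notion of polygon whose boundary may touch itself. A *polygonal disc* $D$ is a closed disc obtained by gluing finitely many triangles along edges, with angle sum $2\pi$ at each interior vertex. If a triangulation of it has $m$ boundary vertices, $i$ interior vertices and $t$ triangles, then Euler's formula gives $t=m+2i-2$, so the boundary angles sum to $t\pi-2\pi i=(m-2)\pi$. Hence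
$$\sum(\pi-\alpha)=2\pi \tag{6}$$
over the boundary angles $\alpha$. Each term is less than $\pi$, so at least three angles are *convex*, that is, less than $\pi$. We say that $D$ *represents* a bounded face of a plane straight-line graph $H$ on $S$ if there is a locally isometric map from $D$ to the plane that is injective on the interior, maps the interior onto the face, and maps each boundary side onto an edge of $H$. Then all boundary angles are at most $2\pi$. None equals $\pi$: two consecutive sides map to edges that are distinct and not collinear, or to the same edge, and then the angle is $2\pi$.

*Example.* In the four-point example, after removing $pa$ from $\{pa,pb\}$, the face inside $abc$ is represented by a disc with five boundary vertices lying over $a,b,p,b,c$. The angle over $p$ is $2\pi$, and the other four are convex.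

**Lemma 10.** If a polygonal disc $D$ with exactly three convex angles represents a face of $H$, then this face is a pseudo-triangle.

**Proof.** We must show that the map is injective on the boundary of $D$. Suppose not. Edges of $H$ meet only at endpoints, and if two sides map to the same edge then so do their ends. Since $D$ has at least three boundary vertices, two different boundary vertices map to the same point.

*Step 1: a loop of the boundary that is surrounded by the face.* Let boundary vertices $i\ne j$ map to the same point $z$, and join them by a simple curve through the interior of $D$. Its image $\gamma$ is a Jordan curve that meets $H$ only in $z$. The curve cuts $D$ into two halves. Their interiors map to connected sets that are disjoint from $\gamma$, and points close to $\gamma$ on its two sides belong to different halves. So exactly one half maps inside $\gamma$. Let $A$ be the boundary arc from $i$ to $j$ of this half. Choose $i,j$ and the curve such that $A$ has as few vertices as possible.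

Suppose two vertices $i',j'$ of $A$ (ends included), with $\{i',j'\}\ne\{i,j\}$, map to the same point. Join them by a curve within the half belonging to $A$, with image $\gamma'$. It lies in the closed inside of $\gamma$, so the inside of $\gamma'$ is contained in the inside of $\gamma$. The interior of the other half of $D$ is outside $\gamma$, hence outside $\gamma'$. So the half of $D$ cut off by the new curve that maps inside $\gamma'$ is the one whose arc $A'$ is part of $A$, and $A'$ has fewer vertices. This contradicts the choice of $A$. Hence, apart from $i$ and $j$, the vertices of $A$ map to distinct points different from $z$. Let $m$ be the number of image points, $z$ included. As sides have positive length, $m\ge2$.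

*Step 2: the angles along the loop.* If $m=2$, then $A$ consists of two sides over the same edge of $H$, and its middle vertex has angle $2\pi$. It contributes $-\pi$ to (6). If $m\ge3$, the image of $A$ is a simple polygon $P$ with interior angles $\beta_y$. The polygon lies in the closed inside of $\gamma$, so its interior lies inside $\gamma$, and the points of $\gamma$ other than $z$ lie outside $P$. They belong to the face. The face is connected and disjoint from $P\subset H$, so it lies outside $P$. Hence the angle of $D$ at an inner vertex $y$ of $A$ is $2\pi-\beta_y$, and the inner vertices of $A$ contribute
$$\sum_{y\ne z}(\beta_y-\pi)=(m-2)\pi-\beta_z-(m-1)\pi=-\pi-\beta_z.$$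

In both cases the inner vertices of $A$ contribute at most $-\pi$. By (6) the remaining boundary vertices contribute at least $3\pi$. Each contributes less than $\pi$, and only convex angles contribute a positive amount, so at least four angles are convex, a contradiction. Thus the boundary of $D$ maps to a simple polygon, the face is its interior, and it has exactly three convex vertices. $\square$

**Lemma 11 (stripping an edge).** Let $T$ be a pseudo-triangulation of $S$ with $k$ non-pointed vertices, $v$ one of them, and $e=vw$ an edge of $T$. Then one of the following holds.

(i) $T-e$ is a pseudo-triangulation; it has $k-1$ non-pointed vertices.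

(ii) There is an exchanging flip that removes $e$ and inserts an edge not incident to $v$. After it, $v$ is still non-pointed, and there are still $k$ non-pointed vertices.

**Proof.** *Step 1: the region after removing $e$ has three or four convex angles.* Hull vertices are pointed, so $v$ is an interior point and $e$ is not a hull edge. Let $F_1,F_2$ be the two faces at $e$; they are distinct, since a simple polygon traverses an edge of its boundary once. Gluing their closures along $e$ gives a polygonal disc $D$. It represents the face $Q=F_1\cup F_2\cup\operatorname{relint}e$ of $T-e$. Together $F_1$ and $F_2$ have six convex angles. At $v$ two angles, both less than $\pi$, merge into one. The number of convex angles drops by $\delta_v=1$ if the merged angle is less than $\pi$, and by $\delta_v=2$ otherwise. At $w$, if both angles are convex, the drop $\delta_w$ is $1$ or $2$ in the same way. If one of them is reflex, the other is convex and the merged angle is larger than $\pi$, so $\delta_w=1$. Both cannot be reflex. So $D$ has $6-\delta_v-\delta_w\le4$ convex angles, and at least three by (6).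

*Step 2: three convex angles.* By Lemma 10, $Q$ is a pseudo-triangle, so $T-e$ is a pseudo-triangulation. It has one edge less, so by Lemma 9 it has $k-1$ non-pointed vertices. This is (i).

*Step 3: four convex angles; a shortest path.* Now $\delta_v=\delta_w=1$, so $v$ is a convex vertex of $D$. Let $v=c_1,c_2,c_3,c_4$ be the convex vertices of $D$ in cyclic order along its boundary, and let $\Gamma$ be a shortest path in $D$ from $c_2$ to $c_4$. It exists because $D$ is compact, and it visits no point twice. Every point of $D$ has a neighborhood that is a Euclidean disc or a circular sector, so $\Gamma$ is a polyline. Consider an inner point $y$ of $\Gamma$. If $y$ is interior to $D$, then $\Gamma$ is straight at $y$, since a bend could be cut short. If $y$ is on the boundary, $\Gamma$ leaves $y$ in two directions that bound an angle $\theta$ inside the sector at $y$, and $\theta\ge\pi$, since otherwise $\Gamma$ could be cut short. So $y$ is never a convex vertex of $D$, and if $y$ is interior to a side, $\Gamma$ runs along that side near $y$.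

Break $\Gamma$ at the boundary vertices it visits. Each piece is straight. A piece that contains an interior point of a side runs along it near every such point, and so it is that side. Hence each piece is a side of $D$ or a *chord*, a segment between two boundary vertices whose relative interior is in the interior of $D$. At an inner vertex $y$ of $\Gamma$ we have $\theta\ne\pi$, because otherwise the ends of the two pieces at $y$ would give three collinear points of $S$. So $\theta>\pi$.

*Step 4: exactly one chord.* Let $j$ be the number of chords in $\Gamma$. They do not cross, so cutting along them gives $j+1$ polygonal discs, each with at least three convex angles. Count the convex angles in all of them. At an inner vertex $y$ of $\Gamma$, the angle of $D$ at $y$ is at most $2\pi$ and is reflex. The part $\theta$ is reflex too, and what remains outside $\theta$ is less than $\pi$ in total. Each chord at $y$ cuts off one convex angle there, on the side away from $\theta$. So at $y$ the number of convex angles grows by the number of chords at $y$. At $c_2$ and $c_4$ a chord splits a convex angle into two, again a gain of one. So there are $4+2j$ convex angles in total, and $3(j+1)\le4+2j$ gives $j\le1$. If $j=0$, then $\Gamma$ is an arc of the boundary circle of $D$ from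 $c_2$ to $c_4$, and it passes through $c_1$ or $c_3$, which are convex; this is impossible. So $j=1$, and both parts have exactly three convex angles.

*Step 5: the flip.* Let $e'$ be the image of the chord. Since $\Gamma$ does not pass through the boundary vertex $c_1=v$, and $v$ occurs only once on the boundary of $D$, the edge $e'$ is not incident to $v$; in particular $e'\ne e$. The graph $T-e+e'$ is plane, and the two parts of $D$ represent its faces at $e'$. By Lemma 10 these are pseudo-triangles. So $T-e+e'$ is a pseudo-triangulation, and we have an exchanging flip. The angles at $v$ are the merged angle, which is less than $\pi$, and unchanged angles less than $\pi$, so $v$ is non-pointed. The number of edges is the same, so by Lemma 9 there are still $k$ non-pointed vertices. This is (ii). $\square$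

**Proof of Theorem 4.** Let $T\in\mathcal P_S$ have $k\ge1$ non-pointed vertices, and let $v$ be one of minimum degree among them. Apply Lemma 11 to edges at $v$, one after the other, until (i) occurs. Each application of (ii) lowers the degree of $v$ by one and keeps $v$ non-pointed. A non-pointed vertex has degree at least $3$, so (i) occurs after at most $\deg v$ flips, where $\deg v$ is the degree in $T$. The sum of all degrees is $2|E(T)|<6n$, so $\deg v\le6n/k$ by the choice of $v$. Hence at most $6n/k$ flips reduce the number of non-pointed vertices from $k$ to $k-1$. Repeating this, we reach a pointed pseudo-triangulation after at most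
$$\sum_{k=1}^{n}\frac{6n}{k}\ \le\ 6n(1+\ln n)$$
flips. Given two pseudo-triangulations, bring both to pointed ones in this way and join those by Bereg's theorem with $O(n\log n)$ exchanging flips, all of which are flips in $\mathcal P_S$. So $\operatorname{diam}\mathcal P_S=O(n\log n)$. Together with Theorems 1 and 3 and Bereg's bound for the pointed graph, this proves Theorem 4. $\square$
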